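
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The Schur property for functions in the Fourier algebra\\ with compact support}


\begin{abstract}
For a locally compact group $G$ and a closed set $K\subseteq G$, let $A_K(G)$ be the ideal of
functions in the Fourier algebra $A(G)$ whose support lies in $K$. We prove that $A_K(G)$ has the
Schur property whenever $K$ is compact, which confirms a conjecture. More generally this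
holds if $K$ has finite left and finite right Haar measure, and then a quantitative form (the
$1$-strong Schur property) holds as well. If $G$ is not unimodular, finite left Haar measure alone
does not suffice. The main step is that, for suitable bounded sequences $(u_n)$ in $A(G)$, the norm is
asymptotically additive: $\|v+u_n\|-\|v\|-\|u_n\|\to0$ for every $v\in A(G)$.
\end{abstract}

\section{The question and the results}

A Banach space has the \emph{Schur property} if every weakly convergent sequence in it converges in
norm. The model is $\ell^1$; the space $L^1(\mathbb R)$ does not have the property, since for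
$0\neq\varphi\in L^1(\mathbb R)$ the functions $e^{ins}\varphi(s)$ tend weakly to $0$ by the
Riemann--Lebesgue lemma and all have the same norm.

Let $G$ be a locally compact group and let $A(G)$ be its Fourier algebra in the sense of
Eymard~\cite{Eymard}: the Banach algebra of coefficient functions of the left regular representation
(Section~\ref{sec:prelim} recalls what we need). For a closed set $K\subseteq G$ put
\[
A_K(G)=\{u\in A(G):\operatorname{supp}u\subseteq K\},
\]
a closed ideal with the norm of $A(G)$. Both examples above are Fourier algebras: the Fourier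
transform identifies $A(\mathbb T)$ with $\ell^1(\mathbb Z)$ and $A(\mathbb R)$ with $L^1(\mathbb R)$.
Multiplying $\varphi$ by $e^{ins}$ translates the corresponding function in $A(\mathbb R)$ by a
distance $n$. If that function has compact support, the failure of the Schur property thus comes from
supports that run off to infinity. If all supports stay
in a fixed compact set, this is impossible, and one may hope that nothing else can go wrong. It is
known that $A_K(G)$ has the Schur property for every compact $K$ when $G$ is abelian, compact or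
discrete. The conjecture posed in~\cite{Alberta} is that this is so for all locally compact groups.
We prove it. Compactness of $K$ enters only through the measure of $K$.

Let $|E|$ be the left Haar measure of $E$. We call a closed set $K\subseteq G$ \emph{two-sided finite}
if
\[
|K|<\infty\quad\text{and}\quad |K^{-1}|<\infty .
\]
Since $E\mapsto|E^{-1}|$ is a right Haar measure, this says that the left and the right Haar measure
of $K$ are finite. Compact sets are two-sided finite.

\begin{theorem}\label{thm:A}
Let $G$ be a locally compact group and let $K\subseteq G$ be two-sided finite, for instance compact.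
Then $A_K(G)$ has the Schur property.
\end{theorem}

The proof gives more. Let $B(G)=C^*(G)^*$ be the Fourier--Stieltjes algebra, which contains $A(G)$
isometrically; \emph{weak\textup{*}} always refers to this duality.

\begin{theorem}\label{thm:B}
Let $K\subseteq G$ be two-sided finite.
\begin{enumerate}
\item[\textup{(1)}] $A_K(G)$ is weak\textup{*}-closed in $B(G)$, hence a dual space, and every bounded
sequence in $A_K(G)$ has a weak\textup{*}-convergent subsequence.
\item[\textup{(2)}] If $(u_n)\subset A_K(G)$ is weak\textup{*}-null and $v\in A(G)$, then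
$\|v+u_n\|-\|v\|-\|u_n\|\to0$.
\item[\textup{(3)}] \textup{(1-strong Schur property)} Let $(u_n)\subset A_K(G)$ be bounded with
$\|u_n-u_m\|\ge\delta>0$ for $n\ne m$. Then for every $\varepsilon>0$ there is a subsequence with
\[
\Big\|\sum_k a_ku_{n_k}\Big\|\ge\Big(\frac\delta2-\varepsilon\Big)\sum_k|a_k|
\]
for all finitely supported scalars $(a_k)$. The factor $\frac12$ is optimal whenever
$\dim A_K(G)=\infty$.
\end{enumerate}
\end{theorem}

We say that a sequence \emph{leaves every compact set} if each compact set contains only finitely many of its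
terms, counted by index. The next theorem shows that translates running to infinity destroy the Schur
property, and that one finiteness condition is not enough in Theorem~\ref{thm:A}.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[\textup{(1)}] Let $V\subseteq G$ be open and nonempty and let $(x_n)$ leave every compact set. If a closed set
$K$ contains $x_nV$ for all $n$, or $Vx_n$ for all $n$, then $A_K(G)$ fails the Schur property.
\item[\textup{(2)}] Let $L\subseteq G$ be closed and let $C$ be a compact neighborhood of $e$. Then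
$A_{LC}(G)$ has the Schur property if and only if $L$ is compact. In particular, $A(G)$ has the
Schur property if and only if $G$ is compact.
\item[\textup{(3)}] If $G$ is not unimodular, there is a closed set $K$ with $|K|<\infty$ for which
$A_K(G)$ fails the Schur property.
\end{enumerate}
\end{theorem}

Part (3), and its image under inversion, show that for non-unimodular $G$ neither condition
$|K|<\infty$ nor $|K^{-1}|<\infty$ can be dropped from Theorem~\ref{thm:A}. Two-sided finiteness is
not necessary, however: if $K$ has empty interior, then $A_K(G)=\{0\}$, because $\{u\ne0\}$ is an open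
subset of $K$ for $u\in A_K(G)$. Such a $K$ can have infinite measure, for instance the union of all
integer translates of a Cantor set of positive measure in $[0,1]\subset\mathbb R$. We do not classify
the closed sets $K$ for which $A_K(G)$ has the Schur property.

A \emph{multiplier} of $A(G)$ is a function $w$ with $wA(G)\subseteq A(G)$. The map
$M_w\colon u\mapsto wu$ is then bounded by the closed graph theorem, and the multiplier norm of $w$ is $\|M_w\|$.

\begin{theorem}\label{thm:D}
If $w$ lies in the closure of $A(G)$ in the multiplier norm, for instance if $w\in A(G)$, then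
$u\mapsto wu$ maps weakly null sequences of $A(G)$ to norm-null sequences. Conversely, if a multiplier
$w$ of $A(G)$ has this property, then $w\in C_0(G)$.
\end{theorem}

\section{The real line, and what changes in general}\label{sec:line}

The idea is already visible for $G=\mathbb R$ and $K=[-1,1]$. Write
$u_\varphi(x)=\int\varphi(s)e^{ixs}\,ds$; then $A(\mathbb R)=\{u_\varphi:\varphi\in L^1(\mathbb R)\}$
with $\|u_\varphi\|=\|\varphi\|_1$. Let $u_n=u_{\varphi_n}\in A_K(\mathbb R)$ be weakly null.

\emph{Mass escapes.} The $\varphi_n$ are bounded in $L^1$, say by $D$, and $u_n(x)\to0$ for every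
$x$. As $|u_n|\le D\,1_{[-1,1]}$, dominated convergence gives $\|u_n\|_2\to0$, hence
$\|\varphi_n\|_2\to0$ by Plancherel. For each bounded interval $I$ it follows that
$\int_I|\varphi_n|\le|I|^{1/2}\|\varphi_n\|_2\to0$.

\emph{Norms add up.} Let $\psi\in L^1(\mathbb R)$ and $\varepsilon>0$, and choose a bounded interval
$I$ with $\int_{\mathbb R\setminus I}|\psi|\le\varepsilon$. Then
\[
\|\psi+\varphi_n\|_1\ge\int_I(|\psi|-|\varphi_n|)+\int_{\mathbb R\setminus I}(|\varphi_n|-|\psi|)
\ge\|\psi\|_1+\|\varphi_n\|_1-2\varepsilon-2\int_I|\varphi_n| .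
\]
Hence $\|\psi+\varphi_n\|_1-\|\psi\|_1-\|\varphi_n\|_1\to0$.

\emph{Contradiction.} If $\|\varphi_n\|_1\not\to0$, a subsequence is bounded below in norm. By the
previous step we can thin it out inductively until it behaves like the unit vector basis of $\ell^1$.
Then its convex combinations stay away from $0$. But a weakly null sequence has convex combinations of arbitrarily
small norm, by Mazur's theorem.

\medskip
For general $G$ the dual of $A(G)$ is the von Neumann algebra $VN(G)$ generated by left translations,
and two things change.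

First, there is no interval $I$. A spectral projection in $VN(G)$ would be a substitute, but we need
cutoffs about which we can compute. We use operators $h=\lambda(f)$ with $f\in C_c(G)$ and $0\le h\le1$. On $\mathbb R$ these are smooth
cutoffs $\hat f$, and the estimate $\|\hat f\varphi\|_1\le\|\hat f\|_2\|\varphi\|_2$ replaces the
Cauchy--Schwarz inequality on $I$. Lemma~\ref{lem:L2} is its form for arbitrary groups.

Second, $VN(G)$ is not commutative, and $A(G)$ can be cut down on two sides. Smallness on one side is
not enough. To see this, let $(e_n)_{n\ge0}$ be orthonormal in a Hilbert space $H$ and consider the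
functionals $\omega_{\xi,\eta}(T)=\langle T\xi,\eta\rangle$ on $B(H)$, for which
$\|\omega_{\xi,\eta}\|=\|\xi\|\|\eta\|$. The sequence $\omega_{e_n,e_0}$ escapes in its first
index: for a finite-rank projection $p$, $\omega_{pe_n,e_0}\to0$ in norm. Nevertheless
\[
\|\omega_{e_0,e_0}+\omega_{e_n,e_0}\|=\|\omega_{e_0+e_n,e_0}\|=\sqrt2\neq 2\qquad(n\ge1).
\]
The sequence is weak*-null for the duality of $B(H)$ with the compact operators, and even
$\langle Te_n,e_0\rangle=\langle e_n,T^*e_0\rangle\to0$ for every $T\in B(H)$; but it is not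
norm null. So the mass has to escape in both indices. Finiteness of $|K|$ will give the first index and
finiteness of $|K^{-1}|$ the second; Remark~\ref{rem:onesided} shows that escape in one index only
really occurs in non-unimodular groups.

\section{The Fourier algebra and its module actions}\label{sec:prelim}

\paragraph{Haar measure.} We fix a left Haar measure $dx$, outer regular on Borel sets, with modular
function $\Delta$:
\[
\int f(xy)\,dx=\Delta(y)^{-1}\int f(x)\,dx,\qquad \int f(x^{-1})\Delta(x^{-1})\,dx=\int f(x)\,dx .
\]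
A Borel set of finite measure lies in a $\sigma$-compact set, so that Tonelli's theorem is available:
it is contained in an open set $O$ of finite measure; if $H$ is an open $\sigma$-compact subgroup,
then $O$ meets only countably many cosets $xH$, since the nonempty sets $O\cap xH$ are disjoint and
have positive measure.

On $L^2(G)$, with inner product linear in the first variable, let
$\lambda(g)\xi(x)=\xi(g^{-1}x)$. For $f\in C_c(G)$ let $\lambda(f)=\int f(t)\lambda(t)\,dt$. Then
$\lambda(k)f=k*f$, where $(k*f)(g)=\int k(t)f(t^{-1}g)\,dt$, and $\lambda(k*f)=\lambda(k)\lambda(f)$,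
$\|\lambda(f)\|\le\|f\|_1$. Moreover $\lambda(k)^*=\lambda(k^*)$ with
$k^*(s)=\Delta(s^{-1})\overline{k(s^{-1})}$. We write $\check u(x)=u(x^{-1})$.

\paragraph{Standard facts.} Let $VN(G)$ be the von Neumann algebra generated by $\lambda(G)$, and put
$u_{\xi,\eta}(g)=\langle\lambda(g)\xi,\eta\rangle$. We use the following from~\cite{Eymard}.
\begin{itemize}
\item $A(G)=\{u_{\xi,\eta}:\xi,\eta\in L^2(G)\}\subseteq C_0(G)$. Always
$\|u_{\xi,\eta}\|\le\|\xi\|\|\eta\|$, and each $u\in A(G)$ can be written $u=u_{\xi,\eta}$ with
$\|u\|=\|\xi\|\|\eta\|$. Also $\|u\|_\infty\le\|u\|$.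
\item $A(G)^*=VN(G)$ via $\langle T,u_{\xi,\eta}\rangle=\langle T\xi,\eta\rangle$. In particular
$\langle\lambda(x),u\rangle=u(x)$.
\item $B(G)=C^*(G)^*$ consists of the functions $g\mapsto\langle\pi(g)\xi,\eta\rangle$ with $\pi$ a
continuous unitary representation, the norm of such a function is at most $\|\xi\|\|\eta\|$, and
$\langle f,u\rangle=\int fu$ for $f\in L^1(G)$. $A(G)$ is isometrically a closed ideal of $B(G)$.
\item $A(G)\cap C_c(G)$ is dense in $A(G)$.
\end{itemize}
Every nonempty open set $V$ contains the support of some nonzero $u\in A(G)\cap C_c(G)$: let $x\in V$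
and let $W$ be a compact symmetric neighborhood of $e$ with $xWW\subseteq V$; then
$u(g)=\langle\lambda(g)1_W,1_{xW}\rangle=|gW\cap xW|$ vanishes off the compact set $xWW$ and $u(x)=|W|>0$.

Translations are isometries of $A(G)$. So is inversion $u\mapsto\check u$, because
\[
\check u_{\xi,\eta}(g)=\langle\xi,\lambda(g)\eta\rangle=\langle\lambda(g)\bar\eta,\bar\xi\rangle
=u_{\bar\eta,\bar\xi}(g).
\]
Inversion maps $A_K(G)$ onto $A_{K^{-1}}(G)$. If $K$ is two-sided finite and $u\in A_K(G)$, then
\begin{equation}\label{eq:L2}
\|u\|_2\le\|u\|_\infty|K|^{1/2},\qquad\|\check u\|_2\le\|u\|_\infty|K^{-1}|^{1/2}.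
\end{equation}

\paragraph{Module actions.} For $S\in VN(G)$ and $u\in A(G)$ define
\[
\langle T,S\cdot u\rangle=\langle TS,u\rangle,\qquad\langle T,u\cdot S\rangle=\langle ST,u\rangle
\qquad(T\in VN(G)).
\]
Then $S\cdot u_{\xi,\eta}=u_{S\xi,\eta}$ and $u_{\xi,\eta}\cdot S=u_{\xi,S^*\eta}$ lie in $A(G)$, the
left and the right action commute, $(SS')\cdot u=S\cdot(S'\cdot u)$ and
$u\cdot(SS')=(u\cdot S)\cdot S'$, and both $\|S\cdot u\|$ and $\|u\cdot S\|$ are at most
$\|S\|\|u\|$. For $f\in C_c(G)$ we have
\begin{equation}\label{eq:actions}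
(\lambda(f)\cdot u)(g)=\int f(t)u(gt)\,dt,\qquad(u\cdot\lambda(f))(g)=\int f(t)u(tg)\,dt .
\end{equation}
The next lemma bounds these functions in $A(G)$ by $L^2$-norms. This is how pointwise information
about $u$ is turned into estimates in the norm of $A(G)$.

\begin{lemma}\label{lem:L2}
Let $f\in C_c(G)$ and $u\in A(G)$.
\begin{enumerate}
\item[\textup{(a)}] If $u\in L^2(G)$, then $\lambda(f)\cdot u=u_{f,\bar u}$, so
$\|\lambda(f)\cdot u\|\le\|f\|_2\|u\|_2$.
\item[\textup{(b)}] $(u\cdot\lambda(f))^\vee=\lambda(f^\sharp)\cdot\check u$, where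
$f^\sharp(t)=f(t^{-1})\Delta(t^{-1})$ is in $C_c(G)$. Hence, if $\check u\in L^2(G)$, then
$\|u\cdot\lambda(f)\|\le\|f^\sharp\|_2\|\check u\|_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Substituting $x=gt$ in \eqref{eq:actions} gives
$(\lambda(f)\cdot u)(g)=\int f(g^{-1}x)u(x)\,dx=\langle\lambda(g)f,\bar u\rangle$.

(b) By \eqref{eq:actions} and the substitution $t\mapsto t^{-1}$,
\[
(u\cdot\lambda(f))(g^{-1})=\int f(t)u(tg^{-1})\,dt=\int f(t)\check u(gt^{-1})\,dt
=\int f(t^{-1})\Delta(t^{-1})\check u(gt)\,dt,
\]
which is $(\lambda(f^\sharp)\cdot\check u)(g)$. The estimate follows from (a) applied to $\check u$,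
since inversion is isometric.
\end{proof}

\section{Asymptotic additivity of the norm}\label{sec:additivity}

This section concerns bounded sequences in $A(G)$ whose mass escapes in both indices; the set $K$
plays no role yet. The condition on a bounded sequence $(u_n)\subset A(G)$ is
\begin{equation}\label{eq:star}
\|\lambda(f)\cdot u_n\|\to0\quad\text{and}\quad\|u_n\cdot\lambda(f)\|\to0\qquad
\text{for every }f\in C_c(G).
\end{equation}
It passes to subsequences. The cutoffs are supplied by the following lemma.

\begin{lemma}\label{lem:cutoff}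
Given $\xi,\eta\in L^2(G)$ and $\varepsilon>0$, there is $f\in C_c(G)$ such that $h=\lambda(f)$
satisfies $0\le h\le1$, $\|h\xi-\xi\|\le\varepsilon$ and $\|h\eta-\eta\|\le\varepsilon$.
\end{lemma}

\begin{proof}
Choose a symmetric neighborhood $U$ of $e$ with $\|\lambda(t)\zeta-\zeta\|\le\varepsilon/2$ for
$t\in U$ and $\zeta\in\{\xi,\eta\}$, and $0\le k\in C_c(G)$ with $\operatorname{supp}k\subseteq U$
and $\int k=1$. Then also $k^*\ge0$, $\int k^*=1$ and $\operatorname{supp}k^*\subseteq U$. Averaging
over $U$ shows that $\|\lambda(k)\zeta-\zeta\|$ and $\|\lambda(k^*)\zeta-\zeta\|$ are at most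
$\varepsilon/2$, and $\|\lambda(k)\|,\|\lambda(k^*)\|\le1$. Put $f=(k^*)*k$. Then
$h=\lambda(f)=\lambda(k)^*\lambda(k)$ satisfies $0\le h\le1$, and
\[
\|h\zeta-\zeta\|\le\|\lambda(k^*)(\lambda(k)\zeta-\zeta)\|+\|\lambda(k^*)\zeta-\zeta\|
\le\frac\varepsilon2+\frac\varepsilon2 .\qedhere
\]
\end{proof}

To bound $\|v+u_n\|$ from below we need one contraction in $VN(G)$ that almost norms $v$ and $u_n$
simultaneously. Let $T$ norm $v$ and let $T_n$ norm $u_n$. On the real line one takes $T$ on $I$ and
$T_n$ off $I$. In general we compress $T$ by the cutoff $h$ and $T_n$ by a complementary operator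
$b$. The sum $hTh+bT_nb$ is again a contraction if $h^2+b^2=1$, which dictates the choice of $b$.

\begin{proposition}\label{prop:add}
If $(u_n)\subset A(G)$ is bounded and satisfies \eqref{eq:star}, then
$\|v+u_n\|-\|v\|-\|u_n\|\to0$ for every $v\in A(G)$.
\end{proposition}

\begin{proof}
The difference is at most $0$ by the triangle inequality. For the lower bound write $v=u_{\xi,\eta}$
and let $\varepsilon\in(0,1)$. Take $h=\lambda(f)$ from Lemma~\ref{lem:cutoff} and put
$b=(1-h^2)^{1/2}\in VN(G)$. By the Hahn--Banach theorem there are $T,T_n\in VN(G)$ of norm at most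
$1$ with $\langle T,v\rangle=\|v\|$ and $\langle T_n,u_n\rangle=\|u_n\|$. Let
\[
Z_n=hTh+bT_nb\in VN(G).
\]
With $W\colon L^2(G)\to L^2(G)\oplus L^2(G)$, $W\zeta=(h\zeta,b\zeta)$, we have
$Z_n=W^*(T\oplus T_n)W$ and $W^*W=h^2+b^2=1$. Hence $\|Z_n\|\le1$.

\emph{Evaluation at $v$.} We have
$\langle Z_n,v\rangle=\langle Th\xi,h\eta\rangle+\langle T_nb\xi,b\eta\rangle$. The first term differs
from $\langle T\xi,\eta\rangle=\|v\|$ by at most
$\|h\xi-\xi\|\|h\eta\|+\|\xi\|\|h\eta-\eta\|\le\varepsilon(\|\xi\|+\|\eta\|)$. For the second,
\[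
\|b\xi\|^2=\langle(1-h^2)\xi,\xi\rangle=\langle(1-h)\xi,(1+h)\xi\rangle\le2\varepsilon\|\xi\|,
\]
and likewise for $\eta$, so this term is at most $2\varepsilon(\|\xi\|\|\eta\|)^{1/2}$ in modulus.

\emph{Evaluation at $u_n$.} By definition of the actions,
$\langle Z_n,u_n\rangle=\langle T,h\cdot u_n\cdot h\rangle+\langle T_n,b\cdot u_n\cdot b\rangle$. The
first term is at most $\|h\cdot u_n\|\to0$ in modulus. In the second we compare $b\cdot u_n\cdot b$
with $u_n$. The function $\psi(s)=s/(1+\sqrt{1-s^2})$ is continuous on $[0,1]$ with values in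
$[0,1]$, and $1-\sqrt{1-s^2}=s\psi(s)$. Thus $1-b=\psi(h)h=h\psi(h)$: the operator $1-b$ contains a
factor $h$ on either side. Therefore
\[
u_n-b\cdot u_n\cdot b=(1-b)\cdot u_n+b\cdot u_n\cdot(1-b)
=\psi(h)\cdot(h\cdot u_n)+b\cdot\big((u_n\cdot h)\cdot\psi(h)\big)
\]
has norm at most $\|h\cdot u_n\|+\|u_n\cdot h\|$, which tends to $0$ by the two halves of
\eqref{eq:star}. Consequently $\langle Z_n,u_n\rangle-\|u_n\|\to0$.

Since $\|v+u_n\|\ge|\langle Z_n,v+u_n\rangle|$, we obtain
\[
\liminf_n\big(\|v+u_n\|-\|v\|-\|u_n\|\big)\ge
-\varepsilon(\|\xi\|+\|\eta\|)-2\varepsilon(\|\xi\|\|\eta\|)^{1/2}.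
\]
Here $\xi$ and $\eta$ do not depend on $\varepsilon$. Let $\varepsilon\to0$.
\end{proof}

Repeated use of additivity yields copies of $\ell^1$. Proposition~\ref{prop:add} treats one $v$ at a
time, while the induction needs all $v$ in a finite-dimensional space at once; compactness of balls
bridges this.

\begin{lemma}\label{lem:l1}
Let $(u_n)\subset A(G)$ be bounded, satisfy \eqref{eq:star}, and have $c:=\inf_n\|u_n\|>0$. Let
$v\in A(G)$ and $\varepsilon\in(0,1)$. Then there is a subsequence with
\[
\Big\|a_0v+\sum_{k\le N}a_ku_{n_k}\Big\|\ge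
(1-\varepsilon)\Big(|a_0|\|v\|+\sum_{k\le N}|a_k|\|u_{n_k}\|\Big)
\]
for all $N$ and all scalars $a_0,\dots,a_N$.
\end{lemma}

\begin{proof}
Let $\varepsilon_j=2^{-j}\varepsilon$, so that
$\prod_{j\le N}(1-\varepsilon_j)\ge1-\sum_{j\le N}\varepsilon_j\ge1-\varepsilon$ for all $N$. Suppose
$n_1<\dots<n_j$ have been chosen ($j\ge0$), and let $F=\operatorname{span}(v,u_{n_1},\dots,u_{n_j})$.
We claim that all large $n$ satisfy
\begin{equation}\label{eq:step}
\|x+au_n\|\ge(1-\varepsilon_{j+1})\big(\|x\|+|a|\|u_n\|\big)\qquad\text{for all }x\in F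
\text{ and all scalars }a .
\end{equation}
The case $a=0$ is trivial, and by homogeneity we may take $a=1$. Let $D=\sup_n\|u_n\|$ and
$R=2D/\varepsilon_{j+1}$. If $\|x\|\ge R$, then $\varepsilon_{j+1}\|x\|\ge2\|u_n\|$, so
$\|x+u_n\|\ge\|x\|-\|u_n\|\ge(1-\varepsilon_{j+1})\|x\|+\|u_n\|$, which is more than enough. On the
compact ball $\{x\in F:\|x\|\le R\}$ the functions $x\mapsto\|x+u_n\|-\|x\|-\|u_n\|$ are
$2$-Lipschitz and tend to $0$ pointwise by Proposition~\ref{prop:add}, hence uniformly. For large $n$
they are at least $-\varepsilon_{j+1}c\ge-\varepsilon_{j+1}\|u_n\|$ there, which gives \eqref{eq:step}.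

Choose $n_{j+1}>n_j$ (any index if $j=0$) satisfying \eqref{eq:step}. By induction on $N$ the
asserted inequality holds with $\prod_{j\le N}(1-\varepsilon_j)$ in place of $1-\varepsilon$: the case
$N=0$ is an equality, and for $N\ge1$ apply \eqref{eq:step} with $j=N-1$,
$x=a_0v+\sum_{k<N}a_ku_{n_k}$ and $a=a_N$, and then the induction hypothesis to $\|x\|$.
\end{proof}

\section{The Schur property}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $u_n\to u$ weakly in $A_K(G)$. Replacing $u_n$ by $u_n-u$ we may assume $u=0$. Then $(u_n)$ is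
bounded, say $\|u_n\|\le D$, and $u_n(x)=\langle\lambda(x),u_n\rangle\to0$ for every $x\in G$. Moreover
\[
|u_n|\le D\,1_K,\qquad|\check u_n|\le D\,1_{K^{-1}} .
\]
Since $|K|<\infty$ and $|K^{-1}|<\infty$, dominated convergence gives $\|u_n\|_2\to0$ and
$\|\check u_n\|_2\to0$. By Lemma~\ref{lem:L2}(a) the first limit yields the first half of
\eqref{eq:star}, and by Lemma~\ref{lem:L2}(b) the second yields the second half.

Suppose $\|u_n\|\not\to0$. Pass to a subsequence with $\|u_n\|\ge\delta>0$. Lemma~\ref{lem:l1}, with
$v=0$ and $\varepsilon=\frac12$, gives a further subsequence with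
$\|\sum a_ku_{n_k}\|\ge\frac\delta2\sum|a_k|$ for all finitely supported scalars. Thus all convex
combinations of the $u_{n_k}$ have norm at least $\delta/2$. But $(u_{n_k})$ is weakly null, so by
Mazur's theorem it has convex combinations of arbitrarily small norm, a contradiction. Hence
$\|u_n\|\to0$.
\end{proof}

\section{Weak* limits and the quantitative form}

For the quantitative theorem we start with bounded sequences that need not converge weakly. We
extract a weak* limit and apply additivity to what remains. The remainder is only weak*-null,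
and pointwise convergence is no longer available: on $\mathbb R$, if $0\ne v\in A_K(\mathbb R)$ with
$K$ compact, then $u_n(x)=e^{inx}v(x)$ is weak*-null by the Riemann--Lebesgue lemma, while
$|u_n|=|v|$ for all $n$. The remedy, in Lemma~\ref{lem:weakstar}, is to smooth first: the functions
$\lambda(f)\cdot u_n$ do converge pointwise.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
By the Krein--\v{S}mulian theorem it suffices that the unit ball of $A_K(G)$ is weak*-closed in
$B(G)$. Let $u_\alpha\in A_K(G)$ with $\|u_\alpha\|\le1$ and $u_\alpha\to v\in B(G)$ weak*. Then $\|v\|\le1$. For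
$f\in C_c(G)$ with $\operatorname{supp}f\cap K=\emptyset$ we have
$\int fv=\lim_\alpha\int fu_\alpha=0$, so the continuous function $v$ vanishes off $K$. As $v$ is
bounded and $|K|<\infty$, $v\in L^2(G)$.

It remains to see that $v\in A(G)$. For $k\in C_c(G)$ let $v_k(g)=\int k(t)v(gt)\,dt$. As in
Lemma~\ref{lem:L2}(a), $v_k(g)=\langle\lambda(g)k,\bar v\rangle$, so $v_k\in A(G)$. Write
$v(g)=\langle\pi(g)\xi,\eta\rangle$ with a continuous unitary representation $\pi$. Then
$v_k(g)=\langle\pi(g)\pi(k)\xi,\eta\rangle$ and
\[
\|v_k-v\|_{B(G)}\le\|\pi(k)\xi-\xi\|\|\eta\| .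
\]
The right side is arbitrarily small if $k\ge0$, $\int k=1$ and $k$ is supported near $e$. Since
$A(G)$ is closed in $B(G)$, we get $v\in A(G)$, hence $v\in A_K(G)$. As a weak*-closed subspace of a dual space,
$A_K(G)$ is a dual space.

Now let $(u_n)\subset A_K(G)$ be bounded. By \eqref{eq:L2} it is bounded in $L^2(G)$, so a
subsequence converges weakly in $L^2(G)$ to some $w$. By Banach--Alaoglu and the first part, that
subsequence has a weak*-cluster point $v\in A_K(G)$. For $f\in C_c(G)$ the integrals $\int fu_n$
converge along the subsequence to $\int fw$, and $\int fv$ is one of their cluster points; so they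
converge to $\int fv$. Since $C_c(G)$ is dense in $C^*(G)$ and $(u_n)$ is bounded, the subsequence is
weak*-convergent to $v$.
\end{proof}

\begin{lemma}\label{lem:weakstar}
Let $K\subseteq G$ be two-sided finite and let $(u_n)\subset A_K(G)$ be weak\textup{*}-null. Then
$(u_n)$ is bounded and satisfies \eqref{eq:star}.
\end{lemma}

\begin{proof}
By the uniform boundedness principle $(u_n)$ is bounded, say by $D$.

By \eqref{eq:L2}, $(u_n)$ and $(\check u_n)$ are bounded in $L^2(G)$. For $f\in C_c(G)$ we have
$\int fu_n\to0$ and $\int f\check u_n=\int f^\sharp u_n\to0$. Hence both sequences tend to $0$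
weakly in $L^2(G)$. By Lemma~\ref{lem:L2}(b) the second half of \eqref{eq:star} for $(u_n)$ follows
from the first half for $(\check u_n)\subset A_{K^{-1}}(G)$. It therefore suffices to prove
$\|\lambda(f)\cdot u_n\|\to0$ for $f\in C_c(G)$, using only that $|K|<\infty$, $|u_n|\le D\,1_K$ and
$u_n\to0$ weakly in $L^2(G)$; the same argument then applies to $(\check u_n)$ and $K^{-1}$.

Let $c_n=\lambda(f)\cdot u_n\in A(G)$. For each $g$,
\[
c_n(g)=\int f(g^{-1}x)u_n(x)\,dx\to0
\]
by weak convergence. Moreover $|c_n|\le\Phi$ with
$\Phi(g)=D\int_K|f(g^{-1}x)|\,dx\le D\|f\|_1$. The substitution $g=xs$ gives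
$\int|f(g^{-1}x)|\,dg=\int|f(s^{-1})|\,ds=\int|f|\Delta^{-1}$ for every $x$. Since $K$ lies in a
$\sigma$-compact set, so does $K(\operatorname{supp}f)^{-1}$, outside of which $\Phi$ vanishes. By
Tonelli's theorem $\int\Phi=D|K|\int|f|\Delta^{-1}<\infty$. Thus $\Phi$ is bounded and integrable,
hence in $L^2(G)$, and dominated convergence yields $\|c_n\|_2\to0$.

For $k\in C_c(G)$ we have $\lambda(k*f)\cdot u_n=\lambda(k)\cdot c_n$, so Lemma~\ref{lem:L2}(a),
applied to $u_n$ and to $c_n$, gives
\[
\|\lambda(f)\cdot u_n\|\le\|\lambda(f-k*f)\cdot u_n\|+\|\lambda(k)\cdot c_n\|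
\le\|f-k*f\|_2\,D|K|^{1/2}+\|k\|_2\|c_n\|_2 .
\]
Hence $\limsup_n\|\lambda(f)\cdot u_n\|\le D|K|^{1/2}\|f-k*f\|_2$. Since $k*f=\lambda(k)f$, the right
side is arbitrarily small if $k\ge0$, $\int k=1$ and $k$ is supported near $e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(2)}]
Combine Lemma~\ref{lem:weakstar} with Proposition~\ref{prop:add}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(3)}]
By part (1) we may pass to a subsequence such that $u_n\to u\in A_K(G)$ weak* and $\|w_n\|\to c$,
where $w_n=u_n-u$. From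
$\delta\le\|u_n-u_m\|\le\|w_n\|+\|w_m\|$ we get $c\ge\delta/2>0$. The sequence $(w_n)$ is
weak*-null in $A_K(G)$, so it satisfies \eqref{eq:star} by Lemma~\ref{lem:weakstar}. Given
$\varepsilon>0$, choose $\varepsilon'\in(0,1)$ with
$(1-\varepsilon')^2\frac\delta2\ge\frac\delta2-\varepsilon$, and discard finitely many terms so that
$\inf_n\|w_n\|\ge(1-\varepsilon')\frac\delta2$. Lemma~\ref{lem:l1}, applied to $(w_n)$ with $v=u$ and
$\varepsilon'$, gives a subsequence with
\[
\Big\|\sum_ka_ku_{n_k}\Big\|=\Big\|\Big(\sum_ka_k\Big)u+\sum_ka_kw_{n_k}\Big\|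
\ge(1-\varepsilon')\sum_k|a_k|\|w_{n_k}\|\ge\Big(\frac\delta2-\varepsilon\Big)\sum_k|a_k| .
\]

\emph{Optimality.} Let $\dim A_K(G)=\infty$, and suppose that the statement holds with a factor
$\kappa$ in place of $\frac12$, that is, with $\kappa\delta-\varepsilon$ in place of
$\frac\delta2-\varepsilon$. There is a bounded sequence in $A_K(G)$ without
norm-convergent subsequence. Pass to a weak*-convergent subsequence and subtract its limit; the
differences do not tend to $0$ in norm, so a further subsequence of them is bounded below in norm and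
can be normalized. The result is a weak*-null sequence of norm-one elements of $A_K(G)$. It satisfies
\eqref{eq:star} by Lemma~\ref{lem:weakstar}. Let
$0<\theta<2$. By Lemma~\ref{lem:l1} with $v=0$ and parameter $\theta/2$, a subsequence is
$\delta$-separated with $\delta=2-\theta$. As its members have norm one, no lower
$\ell^1$-estimate for a subsequence of it can have a constant larger than $1$. Hence
$\kappa(2-\theta)-\varepsilon\le1$ for all $\theta\in(0,2)$ and $\varepsilon>0$, that is,
$\kappa\le\frac12$.
\end{proof}

\section{Escaping translates}\label{sec:escape}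

For the converse results we translate one function to infinity. The reason this gives weakly
null sequences is that coefficients of $\lambda$ vanish at infinity. We record this and a way to find
escaping sequences. Note that $(x_n^{-1})$ leaves every compact set if $(x_n)$ does.

\begin{lemma}\label{lem:escape}
\begin{enumerate}
\item[\textup{(a)}] Let $u\in A(G)$, let $(x_n)$ leave every compact set, and let
$u_n(g)=u(x_n^{-1}g)$. Then $(u_n)$ is weakly null in $A(G)$ and $\|u_n\|=\|u\|$.
\item[\textup{(b)}] Every noncompact closed set $L\subseteq G$ contains a sequence that leaves every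
compact set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The norms agree because translations are isometries. Write $u=u_{\xi,\eta}$. Then
$u_n(g)=\langle\lambda(g)\xi,\lambda(x_n)\eta\rangle$. For $T\in VN(G)$,
\[
\langle T,u_n\rangle=\langle T\xi,\lambda(x_n)\eta\rangle
=\langle\lambda(x_n^{-1})T\xi,\eta\rangle=u_{T\xi,\eta}(x_n^{-1})\to0,
\]
because $u_{T\xi,\eta}\in C_0(G)$ and $(x_n^{-1})$ leaves every compact set.

(b) Let $V$ be a compact symmetric neighborhood of $e$. A finite union of sets $xVV$ is compact, so
it does not contain $L$. We can therefore choose inductively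
$x_n\in L\setminus\bigcup_{m<n}x_mVV$. The sets $x_nV$ are then pairwise disjoint, and they have equal
positive measure. If a compact set $E$ contained $x_n$ for infinitely many $n$, then the compact set
$EV$ would have infinite measure, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) If $Vx_n\subseteq K$ for all $n$, then $x_n^{-1}V^{-1}\subseteq K^{-1}$, and inversion identifies
$A_K(G)$ with $A_{K^{-1}}(G)$. So, replacing $K$, $V$ and $(x_n)$ by their inverses if necessary, we
may assume $x_nV\subseteq K$ for all $n$. Choose a nonzero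
$u\in A(G)$ with $\operatorname{supp}u\subseteq V$. The functions $u_n$ of Lemma~\ref{lem:escape}(a)
have support in $x_nV\subseteq K$. They form a weakly null sequence in $A_K(G)$, since by
Hahn--Banach every functional on $A_K(G)$ extends to $A(G)$, and they have constant norm
$\|u\|>0$.

(2) The set $LC$ is closed, since $L$ is closed and $C$ is compact. If $L$ is compact, so is $LC$,
and Theorem~\ref{thm:A} applies. If $L$ is not compact, take $(x_n)$ in $L$ as in
Lemma~\ref{lem:escape}(b). Then $x_n\operatorname{int}C\subseteq LC$ for all $n$ and (1) applies. The last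
statement is the case $L=G$.

(3) Choose $h\in G$ with $\Delta(h)<1$ and a compact set $C$ with nonempty interior, and put
\[
K=\bigcup_{n\ge1}Ch^n .
\]
A compact set $E$ meets $Ch^n$ only if $h^n\in C^{-1}E$. Since $\Delta(h^n)=\Delta(h)^n\to0$, while
$\Delta$ is bounded below by a positive constant on the compact set $C^{-1}E$, this happens for only
finitely many $n$. Hence the union is locally finite and $K$ is closed. Also $(h^n)$ leaves every
compact set because $\Delta(h^n)\to0$. From $\int1_C(xh^{-n})\,dx=\Delta(h)^n|C|$ we get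
\[
|K|\le\sum_{n\ge1}|Ch^n|=|C|\sum_{n\ge1}\Delta(h)^n<\infty .
\]
As $K$ contains $(\operatorname{int}C)h^n$ for all $n$, part (1) shows that $A_K(G)$ fails the Schur
property.
\end{proof}

\begin{remark}\label{rem:onesided}
In the proof of Theorem~\ref{thm:C}(3) exactly one half of \eqref{eq:star} breaks down. With $h$, $C$
and $K$ as there, let $0\ne u=u_{\xi,\eta}\in A(G)\cap C_c(G)$ have
support in $\operatorname{int}C$ and put
$u_n(g)=u(gh^{-n})=\langle\lambda(g)\lambda(h^{-n})\xi,\eta\rangle$, a function in $A_K(G)$. Then
$\|u_n\|_2^2=\Delta(h)^n\|u\|_2^2\to0$, so $\|\lambda(f)\cdot u_n\|\to0$ for all $f\in C_c(G)$ by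
Lemma~\ref{lem:L2}(a). On the other side,
$u_n\cdot\lambda(f)=u_{\lambda(h^{-n})\xi,\lambda(f)^*\eta}$ is a right translate of $u\cdot\lambda(f)$, so
$\|u_n\cdot\lambda(f)\|=\|u\cdot\lambda(f)\|$ for all $n$. This is nonzero for suitable $f$, since
$(u\cdot\lambda(f))(g)=\int f(t)u(tg)\,dt$ is close to $u(g)$ if $f\ge0$, $\int f=1$ and $f$ is
supported near $e$. Only the first vector of the coefficient moves, as for the functionals
$\omega_{e_n,e_0}$ of Section~\ref{sec:line}.
\end{remark}

\section{Multipliers}

\begin{proof}[Proof of Theorem~\ref{thm:D}]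
Let $(u_n)$ be weakly null in $A(G)$. If $w\in A(G)\cap C_c(G)$, then $(wu_n)$ is weakly null in
$A(G)$, as $M_w$ is bounded, and lies in $A_K(G)$ with $K=\operatorname{supp}w$ compact. It is weakly
null in $A_K(G)$ by Hahn--Banach, hence norm null by Theorem~\ref{thm:A}. The multipliers $w$ for
which $(wu_n)$ is norm null form a closed set in the multiplier norm, because
\[
\|wu_n\|\le\|M_w-M_{w'}\|\sup_m\|u_m\|+\|w'u_n\|
\]
for all multipliers $w,w'$. Finally, $A(G)\cap C_c(G)$ is dense in $A(G)$, and the multiplier norm is
at most the norm of $A(G)$. So the closed set contains $A(G)$ and its closure in the multiplier norm.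

Conversely, let the multiplier $w$ have the stated property. It is continuous: for $x\in G$
choose $u\in A(G)$ with $u(x)\ne0$; then $w=(wu)/u$ near $x$. Suppose
$w\notin C_0(G)$. Then for some $\varepsilon>0$ the closed set $\{|w|\ge\varepsilon\}$ is not compact, and by
Lemma~\ref{lem:escape}(b) it contains a sequence $(x_n)$ that leaves every compact set. Take
$u\in A(G)$ with $u(e)=1$ and let $u_n(g)=u(x_n^{-1}g)$. This sequence is weakly null by
Lemma~\ref{lem:escape}(a), but
\[
\|wu_n\|\ge\|wu_n\|_\infty\ge|w(x_n)u_n(x_n)|=|w(x_n)|\ge\varepsilon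
\]
for all $n$, a contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Eymard} Eymard, Bull.\ SMF \textbf{92} (1964).
\bibitem{Alberta} University Of Alberta,
\url{https://era.library.ualberta.ca/items/25b247b0-dd45-4bf5-9ccb-4c358e9b7965/view/9475389e-c221-459a-9878-63796887b719/NR46306.pdf}
\end{thebibliography}

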